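
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Zero-dimensional spaces with more maps into the interval than into the Cantor set}


\begin{abstract}
If $\dim X=0$, then $C_p(X,[0,1])$ is a continuous image of $C_p(X,\{0,1\}^\omega)$. We show that the weaker assumption $\operatorname{ind}X=0$ does not suffice: there is, in ZFC, a space $X$ with a clopen base for which $C(X,[0,1])$ has larger cardinality than $C(X,\{0,1\}^\omega)$. The space is built from an almost disjoint family of countable sets by merging pairs of its members, in such a way that few clopen sets survive while many real-valued functions remain continuous. We also show that all continuous maps from $X$ to $[0,1]$ lift to the Cantor set through one fixed continuous map if and only if $\dim X=0$.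
\end{abstract}

\section{Introduction}

All spaces are Tychonoff. For spaces $X$ and $Y$ let $C(X,Y)$ be the set of continuous maps from $X$ to $Y$, and let $C_p(X,Y)$ be this set with the topology of pointwise convergence, inherited from the product $Y^X$. Put $\mathbf I=[0,1]$ with its usual topology and $\mathbf D=\{0,1\}$ with the discrete topology, so that $\mathbf D^\omega$ is the Cantor set. We write $\operatorname{ind}X=0$ if $X$ is nonempty and has a base of clopen sets, and $\dim X=0$ if $X$ is nonempty and every finite functionally open cover of $X$ has a finite functionally open refinement with pairwise disjoint members. We shall use the following standard reformulation \cite[\S 6.2]{engelking}: for nonempty $X$, $\dim X=0$ if and only if any two disjoint zero-sets of $X$ are separated by a clopen set.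

It is known that if $\dim X=0$, then $C_p(X,\mathbf I)$ is a continuous image of $C_p(X,\mathbf D^\omega)$. The following question is posed in \cite{source}.

\medskip
\noindent\textbf{Question.} Is $C_p(X,\mathbf I)$ a continuous image of $C_p(X,\mathbf D^\omega)$ for every space $X$ with $\operatorname{ind}X=0$?
\medskip

The two hypotheses differ in what the clopen sets must do. If $\operatorname{ind}X=0$, they form a base; if $\dim X=0$, they also separate disjoint zero-sets. For compact $X$ a clopen base already gives $\dim X=0$, so the compact case suggests the answer yes.

A natural way to map $C_p(X,\mathbf D^\omega)$ to $C_p(X,\mathbf I)$ is to compose with a fixed continuous $g:\mathbf D^\omega\to\mathbf I$. The resulting map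
\[
C_p(X,\mathbf D^\omega)\to C_p(X,\mathbf I),\qquad h\mapsto g\circ h ,
\]
is continuous, and it is onto exactly when every continuous $f:X\to\mathbf I$ lifts through $g$. Such maps are of no help beyond $\dim X=0$.

\begin{theorem}\label{thm:B}
For a nonempty space $X$ the following are equivalent.
\begin{enumerate}
\item[(1)] $\dim X=0$.
\item[(2)] There is a continuous $g:\mathbf D^\omega\to\mathbf I$ such that the continuous map $h\mapsto g\circ h$ from $C_p(X,\mathbf D^\omega)$ to $C_p(X,\mathbf I)$ is onto.
\item[(3)] Every $f\in C(X,\mathbf I)$ has the form $f=g\circ h$ with $h:X\to K$ and $g:K\to\mathbf I$ continuous and $K$ a zero-dimensional compact space (that is, a compact space with a clopen base).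
\end{enumerate}
\end{theorem}

This does not answer the question, since a continuous surjection need not be a composition map. An obstruction to \emph{all} maps, continuous or not, is cardinality. A continuous map into $\mathbf D^\omega$ is given by a sequence of clopen sets, so
\[
|C(X,\mathbf D^\omega)|=|C(X,\mathbf D)|^\omega .
\]
It is therefore enough to find a cardinal $\kappa$ with $\kappa^\omega=\kappa$ and a space with a clopen base that has at most $\kappa$ clopen sets but more than $\kappa$ continuous maps to $\mathbf I$. Our main result is that such spaces exist, so the answer to the question is no. We write $w(Z)$ for the weight of $Z$, the least cardinality of a base.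

\begin{theorem}\label{thm:A}
For every infinite cardinal $\tau$ there is a space $X$ with $\operatorname{ind}X=0$, moreover locally compact, first countable, locally countable, scattered of height $2$ and pseudocompact, such that
\[
|C(X,\mathbf I)|>|C(X,\mathbf D^\tau)| .
\]
Consequently:
\begin{enumerate}
\item[(i)] for $\tau=\omega$, $C_p(X,\mathbf I)$ is not a continuous image of $C_p(X,\mathbf D^\omega)$, nor its image under any map at all;
\item[(ii)] if $Z$ is a space with a clopen base and $w(Z)\le\tau$, and $Z'$ is a space containing a copy of $\mathbf I$, then no map whatsoever sends $C(X,Z)$ onto $C(X,Z')$.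
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:B} is proved in Section~\ref{sec:B}. For Theorem~\ref{thm:A} we start from a set $D$ of isolated points and add limit points for the members of an almost disjoint family of countable subsets of $D$. Section~\ref{sec:ad} introduces these spaces and shows, in the smallest case, how merging pairs of members of the family destroys clopen sets. That case destroys the real-valued functions too. Section~\ref{sec:labels} explains how labeling the points of $D$ protects prescribed functions, and chooses the labels. Section~\ref{sec:merge} does the merging with labels, and Section~\ref{sec:final} counts.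

\section{Lifting through the Cantor set}\label{sec:B}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1)$\Rightarrow$(2). We want to write $f$ as a series $\sum_n c_n h_n$ whose digits $h_n:X\to\{0,1\}$ are continuous. Binary digits leave no room: the first digit must be $1$ where $f>\frac12$ and $0$ where $f<\frac12$, and these two sets need not be separated by a clopen set. We therefore use an expansion with overlap, in base $\frac32$:
\[
g(x)=\tfrac13\sum_{n\ge0}\left(\tfrac23\right)^n x_n ,\qquad x\in\mathbf D^\omega .
\]
The series converges uniformly and its largest value is $\frac13\cdot3=1$, so $g:\mathbf D^\omega\to\mathbf I$ is continuous. The map $h\mapsto g\circ h$ is continuous for pointwise convergence, because $(g\circ h)(x)$ depends continuously on $h(x)$.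

Let $f=f_0\in C(X,\mathbf I)$, and suppose that $f_n\in C(X,\mathbf I)$ is defined. The sets $\{f_n\ge\frac23\}$ and $\{f_n\le\frac13\}$ are disjoint zero-sets, so by (1) there is a clopen $W_n$ with
\[
\{f_n\ge\tfrac23\}\subset W_n\subset\{f_n>\tfrac13\}.
\]
Let $h_n$ be the characteristic function of $W_n$ and put $f_{n+1}=\frac32\left(f_n-\frac13h_n\right)$. On $W_n$ we have $f_n>\frac13$, so $f_{n+1}=\frac32\left(f_n-\frac13\right)\in(0,1]$; off $W_n$ we have $f_n<\frac23$, so $f_{n+1}=\frac32f_n\in[0,1)$. Hence $f_{n+1}\in C(X,\mathbf I)$ and the recursion continues. Since $f_n=\frac13h_n+\frac23f_{n+1}$,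
\[
f=\tfrac13\sum_{n<N}\left(\tfrac23\right)^nh_n+\left(\tfrac23\right)^Nf_N\qquad\text{for every }N .
\]
Letting $N\to\infty$ we get $f=g\circ h$ with $h=(h_n)_n\in C(X,\mathbf D^\omega)$.

(2)$\Rightarrow$(3). Take $K=\mathbf D^\omega$.

(3)$\Rightarrow$(1). Two disjoint zero-sets $u^{-1}(0)$ and $v^{-1}(0)$ of $X$ are the fibers $f^{-1}(0)$ and $f^{-1}(1)$ of $f=|u|/(|u|+|v|)\in C(X,\mathbf I)$. Write $f=g\circ h$ as in (3). The sets $g^{-1}(0)$ and $g^{-1}(1)$ are disjoint and closed in $K$. Each point of $g^{-1}(0)$ has a clopen neighborhood missing $g^{-1}(1)$, and by compactness finitely many of these cover $g^{-1}(0)$; let $V$ be their union. Then $h^{-1}(V)$ is clopen, contains $f^{-1}(0)$ and misses $f^{-1}(1)$.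
\end{proof}

\section{Almost disjoint families and the merging of two members}\label{sec:ad}

\subsection{The cardinals}

Fix an infinite cardinal $\tau$ for the rest of the paper. Put $\lambda_0=\tau$, $\lambda_{n+1}=2^{\lambda_n}$, and
\[
\lambda=\sup_n\lambda_n,\qquad \kappa=2^\lambda,\qquad \mathfrak c=2^\omega .
\]
A subset $G$ of $\lambda$ is determined by the sequence $(G\cap\lambda_n)_n$, so
$2^\lambda\le\prod_n2^{\lambda_n}=\prod_n\lambda_{n+1}\le\lambda^\omega\le\lambda^\lambda=2^\lambda$. Hence
\begin{equation}\label{eq:card}
\lambda^\omega=\kappa,\qquad \kappa^\omega=\kappa^\tau=\kappa^\lambda=\kappa,\qquad \mathfrak c\le 2^\tau=\lambda_1<\lambda<\kappa .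
\end{equation}
The first equation says that a set of size $\lambda$ has as many countable subsets as it has subsets; this is the reason for the choice of $\lambda$.

\subsection{The spaces}

A family of infinite sets is \emph{almost disjoint} (a.d.) if any two distinct members have finite intersection. Let $D$ be an infinite set. We call an a.d.\ family $\mathcal N$ of countably infinite subsets of $D$ \emph{catching} if every infinite subset of $D$ has infinite intersection with some member of $\mathcal N$.

For an a.d.\ family $\mathcal N$ of countably infinite subsets of $D$ let $\Psi(\mathcal N)=D\cup\mathcal N$, where the members of $\mathcal N$ are regarded as new points, topologized as follows: the points of $D$ are isolated, and the basic neighborhoods of $A\in\mathcal N$ are the sets $\{A\}\cup(A\setminus F)$ with $F$ finite. The set $D$ is dense in $\Psi(\mathcal N)$.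

\begin{lemma}\label{lem:psi}
Let $\mathcal N$ be a catching a.d.\ family of countably infinite subsets of $D$, and let $X=\Psi(\mathcal N)$.
\begin{enumerate}
\item[(a)] $X$ is Tychonoff with $\operatorname{ind}X=0$; it is locally compact, first countable, locally countable, scattered of height $2$ and pseudocompact.
\item[(b)] If $W\subset X$ is clopen and $B=W\cap D$, then for every $A\in\mathcal N$ one of $A\cap B$, $A\setminus B$ is finite. Moreover $W=\overline B$.
\item[(c)] Let $f:D\to\mathbf I$ and $v:\mathcal N\to\mathbf I$. Then $f\cup v$ is continuous on $X$ if and only if for each $A\in\mathcal N$ and $\varepsilon>0$ we have $|f(x)-v(A)|<\varepsilon$ for all but finitely many $x\in A$.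
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $x\in D$ the open set $\{x\}$ is also closed, since every $A\in\mathcal N$ has the neighborhood $\{A\}\cup(A\setminus\{x\})$. A basic neighborhood $U=\{A\}\cup(A\setminus F)$ is open and countable, and it is compact because every neighborhood of $A$ contains all but finitely many of its points. It is closed: points of $D\setminus U$ are isolated, and for $A'\ne A$ the neighborhood $\{A'\}\cup(A'\setminus A)$ of $A'$ misses $U$; it is a basic neighborhood because $A\cap A'$ is finite. These clopen sets form a base and separate points, so $X$ is Hausdorff with a clopen base, hence Tychonoff with $\operatorname{ind}X=0$, and it is locally compact and locally countable. It is first countable since each $A$ has only countably many finite subsets. Since $\mathcal N$ is catching and $D$ is infinite, $\mathcal N$ is nonempty; the points of $D$ are isolated and $X\setminus D=\mathcal N$ is discrete, so $X$ is scattered of height $2$.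

Suppose $f:X\to\mathbb R$ is continuous and unbounded. Since $D$ is dense, $f$ is unbounded on $D$, so there are distinct $x_n\in D$ with $|f(x_n)|>n$. Some $A\in\mathcal N$ contains infinitely many $x_n$, and then $f$ is unbounded on every neighborhood of $A$, which is impossible. So $X$ is pseudocompact.

(b) If $A\in W$, some $A\setminus F$ with $F$ finite lies in $W$, so $A\setminus B$ is finite. If $A\notin W$, the same argument applied to the clopen set $X\setminus W$ shows that $A\cap B$ is finite. As $W$ is open and $D$ is dense, $W\subset\overline{W\cap D}=\overline B$, and $\overline B\subset W$ because $W$ is closed.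

(c) This is the definition of continuity at the points $A$; points of $D$ are isolated.
\end{proof}

By (b), no clopen set splits a member of $\mathcal N$ into two infinite pieces. So we can destroy clopen sets by making members of $\mathcal N$ larger, and the simplest way is to replace two members by their union. To do this often enough we need a large supply of members to draw from.

\begin{lemma}\label{lem:count}
Let $\lambda\le|D|\le\kappa$ and let $\mathcal M$ be a catching a.d.\ family of countably infinite subsets of $D$.
\begin{enumerate}
\item[(a)] If $\mathcal H$ is an a.d.\ family of $\kappa$ countably infinite subsets of $D$, then $\kappa$ many $A\in\mathcal M$ have infinite intersection with some $H\in\mathcal H$.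
\item[(b)] If $P\subset D$ and $|P|=\lambda$, then $\kappa$ many $A\in\mathcal M$ have infinite intersection with $P$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For each $H\in\mathcal H$ choose $A_H\in\mathcal M$ with $A_H\cap H$ infinite. Fix $A\in\mathcal M$. The sets $A\cap H$ with $A_H=A$ are infinite and pairwise almost disjoint, so different $H$ give different subsets of the countable set $A$. Thus at most $\mathfrak c$ many $H$ have $A_H=A$. Since $\mathfrak c<\kappa=|\mathcal H|$, there are at least $\kappa$ distinct sets $A_H$. On the other hand $|\mathcal M|\le\kappa^\omega=\kappa$.

(b) Since $|\lambda^{<\omega}|=\lambda$, we may identify $P$ with the set $\lambda^{<\omega}$ of finite sequences in $\lambda$. Each $b\in\lambda^\omega$ gives the branch $\{b|n:n\in\omega\}$, and distinct branches have finite intersection. This is an a.d.\ family of $\lambda^\omega=\kappa$ countably infinite subsets of $P$; apply (a).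
\end{proof}

The inequality $\mathfrak c<\kappa$ is what makes (a) work. For $\lambda=\omega$ we would have $\kappa=\mathfrak c$, and the count would say nothing.

\subsection{The smallest case}

\begin{example}\label{ex:one}
\emph{There is a catching a.d.\ family $\mathcal N$ of countably infinite subsets of $D=\lambda$ such that every clopen $W\subset\Psi(\mathcal N)$ satisfies $|W\cap\lambda|<\lambda$ or $|\lambda\setminus W|<\lambda$.}

By Zorn's lemma let $\mathcal M$ be a maximal a.d.\ family of countably infinite subsets of $\lambda$; by maximality it is catching. There are $(2^\lambda)^2=\kappa$ pairs $(Q,Q')$ of subsets of $\lambda$ of size $\lambda$; list them as $(Q_\xi,Q'_\xi)$, $\xi<\kappa$. By recursion on $\xi$ choose distinct $A_\xi,A'_\xi\in\mathcal M$, different from all those chosen earlier, with $A_\xi\cap Q_\xi$ and $A'_\xi\cap Q'_\xi$ infinite. This is possible because at each moment fewer than $\kappa$ members have been used, while Lemma~\ref{lem:count}(b) offers $\kappa$ candidates. Now replace $A_\xi$ and $A'_\xi$ in $\mathcal M$ by the single set $A_\xi\cup A'_\xi$, for every $\xi$. Since no member of $\mathcal M$ is used twice, the resulting family $\mathcal N$ is still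 a.d.; it is catching because its members contain those of $\mathcal M$. If $W$ were clopen with $|W\cap\lambda|=|\lambda\setminus W|=\lambda$, then $(W\cap\lambda,\lambda\setminus W)=(Q_\xi,Q'_\xi)$ for some $\xi$, and $W$ would split $A_\xi\cup A'_\xi$ into two infinite pieces, contrary to Lemma~\ref{lem:psi}(b).
\end{example}

The same argument shows what is still missing. If $f\in C(\Psi(\mathcal N),\mathbf I)$ and $a<b$, the sets $\{x\in\lambda:f(x)\le a\}$ and $\{x\in\lambda:f(x)\ge b\}$ cannot both have size $\lambda$. Hence, for every $\varepsilon>0$, $f$ varies by less than $\varepsilon$ on $\lambda$ outside a set of fewer than $\lambda$ points: the real-valued functions are nearly constant as well. The merging has to be restricted so that it respects prescribed functions.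

\section{Labels}\label{sec:labels}

\subsection{What the labels must do}

Suppose first that we want to protect one function. Let $D=\mathbf I\times\lambda$, a column of $\lambda$ points over each $r\in\mathbf I$, and $f(r,e)=r$. By Lemma~\ref{lem:psi}(c), $f$ extends continuously to $\Psi(\mathcal N)$ as soon as the first coordinates converge along each $N\in\mathcal N$. So we use only such ``convergent'' sets, and we merge $A$ with $A'$ only if they have the same limit. Given a clopen set $W$, color each point of $D$ according to whether or not it lies in $W$. We shall see that the restricted merging still makes every column monochromatic up to fewer than $\lambda$ points, and that it forces the majority color of the column over $r$ to depend continuously on $r$. A continuous map from $\mathbf I$ to $\{0,1\}$ is constant. Thus the connectedness of $\mathbf I$ restricts the clopen sets of $X$, although $X$ itself has a clopen base.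

To get more than $\kappa$ functions we replace the index set $\mathbf I$ of the columns by a set $T\subset\mathbf I^Y$ with $|Y|>\kappa$; each $y\in Y$ then gives the function $(t,e)\mapsto t(y)$. We need the following.
\begin{itemize}
\item $|T|\le\kappa$, so that $|D|\le\kappa$ and there are only $\kappa$ pairs of sets for which a merging has to be made; nevertheless $T$ must distinguish the more than $\kappa$ points of $Y$.
\item Any two points of $T$ must be joined inside $T$ by paths, to transport the majority color.
\item Every sequence in $T$ must have a subsequence converging pointwise on $Y$; otherwise the convergent sets do not suffice to make a catching family. This is not automatic: if $\pi_n\in\{0,1\}^Y$ is the $n$th coordinate function on $Y=\{0,1\}^\omega$, then no subsequence of $(\pi_n)$ converges pointwise, since for any $n_0<n_1<\cdots$ some $y$ has $y(n_k)\equiv k \pmod 2$ for all $k$.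
\end{itemize}
The third requirement is met by characteristic functions of final segments of a linear order, because sequences in a linear order have monotone subsequences. The first then asks for a linear order with more than $\kappa$ points in which a set of at most $\kappa$ points separates any two. The second is met by adding all multiples $r\chi$ with $r\in\mathbf I$, which join every label to $0$.

\subsection{The choice of the labels}

Let $\mu$ be the least cardinal with $2^\mu>\kappa$; then $\mu\le\kappa$. Let $Y=\{0,1\}^\mu$ with the lexicographic order, which is linear; $|Y|=2^\mu>\kappa$. Let $S$ be the set of all $s\in Y$ for which there is $\alpha<\mu$ with $s(\alpha)=1$ and $s(\beta)=0$ for all $\beta>\alpha$. Such an $s$ is determined by $\alpha$ and by its restriction to $\alpha$, and $2^{|\alpha|}\le\kappa$ by minimality of $\mu$. So $|S|\le\sum_{\alpha<\mu}2^{|\alpha|}\le\mu\cdot\kappa=\kappa$. Moreover: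
\begin{equation}\label{eq:sep}
\text{if } y<y' \text{ in } Y, \text{ there is } s\in S \text{ with } y<s\le y'.
\end{equation}
Indeed, let $\alpha$ be the first place where $y$ and $y'$ differ, so $y(\alpha)=0$ and $y'(\alpha)=1$, and let $s$ agree with $y'$ on $[0,\alpha]$ and be $0$ afterwards.

For $s\in S$ let $\chi_s:Y\to\{0,1\}$ be given by $\chi_s(y)=1$ if and only if $s\le y$. Put
\[
T=\{r\chi_s:r\in\mathbf I,\ s\in S\}\subset\mathbf I^Y,\qquad D=T\times\lambda .
\]
Then $0\in T$, $|T|\le\mathfrak c\cdot\kappa=\kappa$, and $\lambda\le|D|\le\kappa$. We call $t$ the \emph{label} of $(t,e)\in D$ and $\{t\}\times\lambda$ the \emph{column} over $t$. Convergence in $\mathbf I^Y$ is always pointwise.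

\begin{definition}
A countably infinite set $C\subset D$ \emph{converges} to $p\in\mathbf I^Y$ if every neighborhood of $p$ contains the labels of all but finitely many points of $C$. The point $p$ is then unique, and we write $\ell(C)=p$. Let $\mathcal C$ be the family of all convergent sets.
\end{definition}

Infinite subsets of a set $C\in\mathcal C$ belong to $\mathcal C$ and have the same limit. If $C,C'\in\mathcal C$ and $\ell(C)=\ell(C')$, then $C\cup C'\in\mathcal C$ with the same limit.

\begin{lemma}\label{lem:seq}
Every infinite subset of $D$ contains a member of $\mathcal C$.
\end{lemma}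

\begin{proof}
Take distinct points $(r_n\chi_{s_n},e_n)$, $n\in\omega$, of the set. Every sequence in a linear order has a weakly monotone subsequence: if there are infinitely many $n$ such that $s_m\le s_n$ for all $m>n$, these $n$ give a nonincreasing subsequence; otherwise, past the last such $n$, for every term there is a strictly larger term later in the sequence, and we get an increasing subsequence. So after passing to a subsequence we may assume that $(r_n)$ converges in $\mathbf I$ and that $(s_n)$ is weakly monotone. For each $y\in Y$ the sequence $\chi_{s_n}(y)\in\{0,1\}$ is then monotone in $n$, hence eventually constant. So $r_n\chi_{s_n}$ converges pointwise, and the points of the subsequence form a member of $\mathcal C$.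
\end{proof}

By Zorn's lemma, fix a maximal a.d.\ subfamily $\mathcal M$ of $\mathcal C$. It is catching: an infinite set $Q\subset D$ contains some $C\in\mathcal C$ by Lemma~\ref{lem:seq}, and if $C$ had finite intersection with every $A\in\mathcal M$, then $\mathcal M\cup\{C\}$ would be a larger a.d.\ subfamily of $\mathcal C$. So Lemma~\ref{lem:count} applies to $\mathcal M$.

\section{Merging members with the same limit}\label{sec:merge}

Lemma~\ref{lem:count}(b) supplies many members of $\mathcal M$ that meet a given set of size $\lambda$ in an infinite set, but it does not control their limits. For sets consisting of large parts of columns we can prescribe the limit.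

\begin{lemma}\label{lem:col}
Let $t_n\in T$ (not necessarily distinct) with $t_n\to p\in\mathbf I^Y$, and let $E_n\subset\lambda$ with $|E_n|=\lambda$, $n\in\omega$. Then $\kappa$ many $A\in\mathcal M$ with $\ell(A)=p$ have infinite intersection with $\bigcup_n\{t_n\}\times E_n$.
\end{lemma}

\begin{proof}
By a recursion along a well-ordering of $\omega\times\lambda$ of type $\lambda$, choosing at the step $(n,\alpha)$ a point of $E_n$ not chosen before, we get pairwise disjoint $E_n'\subset E_n$ with $|E_n'|=\lambda$. Choose injections $j_n:\lambda^n\to E'_n$, and for $b\in\lambda^\omega$ put
\[
H_b=\{(t_n,j_n(b|n)):n\in\omega\}.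
\]
The second coordinates lie in disjoint sets, so $H_b$ is infinite, and since $t_n\to p$ we have $H_b\in\mathcal C$ and $\ell(H_b)=p$. If $(t_n,j_n(b|n))=(t_m,j_m(b'|m))$, then $n=m$ because $E_n'\cap E'_m=\emptyset$ for $n\ne m$, and then $b|n=b'|n$ because $j_n$ is injective. Hence $\{H_b:b\in\lambda^\omega\}$ is an a.d.\ family of size $\lambda^\omega=\kappa$. By Lemma~\ref{lem:count}(a), $\kappa$ many $A\in\mathcal M$ have infinite intersection with some $H_b$, and for these $\ell(A)=\ell(A\cap H_b)=p$.
\end{proof}

We now say which pairs of sets we can tie together by merging.

\begin{definition}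
Let $Q,Q'\subset D$ have size at most $\lambda$. The pair $(Q,Q')$ is \emph{linked} if there are $\kappa$ many $A\in\mathcal M$ such that $A\cap Q$ is infinite and
\[
\left|\{A'\in\mathcal M:\ell(A')=\ell(A)\text{ and }A'\cap Q'\text{ is infinite}\}\right|=\kappa .
\]
\end{definition}

\begin{lemma}\label{lem:linked}
The following pairs are linked.
\begin{enumerate}
\item[(a)] $\left(\bigcup_n\{t_n\}\times E_n,\ \bigcup_n\{t'_n\}\times E'_n\right)$, where $t_n,t_n'\in T$, the sequences $(t_n)$ and $(t_n')$ converge to the same point of $\mathbf I^Y$, and $E_n,E'_n\subset\lambda$ have size $\lambda$.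
\item[(b)] $\left(P,\ \bigcup_{(t,e)\in P}\{t\}\times E_t\right)$, where $P\subset D$ has size $\lambda$ and, for each label $t$ of a point of $P$, $E_t\subset\lambda$ has size $\lambda$.
\end{enumerate}
\end{lemma}

\begin{proof}
All sets in these pairs have size $\lambda$. Part (a) follows from Lemma~\ref{lem:col}, applied to both sequences with their common limit.

(b) By Lemma~\ref{lem:count}(b), $\kappa$ many $A\in\mathcal M$ have infinite intersection with $P$. Fix such an $A$, and enumerate $A\cap P$ injectively as $\{(t_n,e_n):n\in\omega\}$. Then $t_n\to\ell(A)$, since $A$ converges to $\ell(A)$. By Lemma~\ref{lem:col}, $\kappa$ many $A'\in\mathcal M$ with $\ell(A')=\ell(A)$ have infinite intersection with $\bigcup_n\{t_n\}\times E_{t_n}$, which is a subset of the second set of the pair.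
\end{proof}

In (a) the common limit is given in advance; in (b) it is dictated by whichever $A$ happens to catch $P$, and may change with $A$. The definition of linked pairs allows for both.

\begin{proposition}\label{prop:merge}
There is a catching a.d.\ family $\mathcal N\subset\mathcal C$ such that for every linked pair $(Q,Q')$ some $N\in\mathcal N$ has infinite intersection with both $Q$ and $Q'$.
\end{proposition}

\begin{proof}
Since $|D|\le\kappa$, there are at most $\kappa^\lambda=\kappa$ subsets of $D$ of size at most $\lambda$, hence at most $\kappa$ linked pairs; there are some, by Lemma~\ref{lem:linked}. List them, possibly with repetitions, as $(Q_\xi,Q_\xi')$, $\xi<\kappa$. By recursion on $\xi<\kappa$ we choose $A_\xi\ne A_\xi'$ in $\mathcal M$, different from all $A_\eta,A_\eta'$ with $\eta<\xi$, such that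
\[
\ell(A_\xi)=\ell(A'_\xi),\qquad A_\xi\cap Q_\xi\ \text{ and }\ A_\xi'\cap Q_\xi'\ \text{ are infinite.}
\]
First choose $A_\xi$ among the $\kappa$ many sets provided by the definition of a linked pair, and then $A'_\xi$ among the $\kappa$ many sets provided for this $A_\xi$. Fewer than $\kappa$ members of $\mathcal M$ have been used before each choice, so the recursion never stops. Put
\[
\mathcal N=\{A_\xi\cup A'_\xi:\xi<\kappa\}\cup\left(\mathcal M\setminus\{A_\xi,A'_\xi:\xi<\kappa\}\right).
\]
Each $A_\xi\cup A'_\xi$ is in $\mathcal C$ because the two limits agree. No member of $\mathcal M$ is used twice, so two distinct members of $\mathcal N$ are unions of at most two members of $\mathcal M$ each, with no common one, and their intersection is finite. Every member of $\mathcal M$ is contained in a member of $\mathcal N$, so $\mathcal N$ is catching. Finally, $A_\xi\cup A'_\xi$ has infinite intersection with both $Q_\xi$ and $Q'_\xi$.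
\end{proof}

\section{The space \texorpdfstring{$X$}{X} and its clopen sets}\label{sec:final}

Let $\mathcal N$ be as in Proposition~\ref{prop:merge} and put $X=\Psi(\mathcal N)$. By Lemma~\ref{lem:psi}(a), $\operatorname{ind}X=0$ and $X$ has all the additional properties listed in Theorem~\ref{thm:A}.

\begin{lemma}\label{lem:many}
$|C(X,\mathbf I)|\ge|Y|>\kappa$.
\end{lemma}

\begin{proof}
For $y\in Y$ let $f_y(t,e)=t(y)$ on $D$ and $f_y(A)=\ell(A)(y)$ for $A\in\mathcal N$. The labels of the points of $A$ converge to $\ell(A)$, in particular in the coordinate $y$, so $f_y$ is continuous by Lemma~\ref{lem:psi}(c). If $y<y'$, take $s$ as in \eqref{eq:sep}. Then $f_y(\chi_s,0)=\chi_s(y)=0$ and $f_{y'}(\chi_s,0)=\chi_s(y')=1$. So the functions $f_y$ are distinct.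
\end{proof}

\begin{proposition}\label{prop:few}
If $W\subset X$ is clopen, then $|W\cap D|<\lambda$ or $|D\setminus W|<\lambda$. Consequently $X$ has at most $\kappa$ clopen sets.
\end{proposition}

\begin{proof}
Let $B=W\cap D$. A member of $\mathcal N$ cannot have infinite intersection with both $B$ and $D\setminus B$, by Lemma~\ref{lem:psi}(b). So Proposition~\ref{prop:merge} gives:
\begin{equation}\label{eq:nolink}
\begin{gathered}
\text{there is no linked pair }(Q,Q')\text{ with }Q\subset B,\ Q'\subset D\setminus B,\\
\text{or with }Q\subset D\setminus B,\ Q'\subset B.
\end{gathered}
\end{equation}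
For $t\in T$ let $B_t=\{e\in\lambda:(t,e)\in B\}$. We say that $t$ has color $1$ if $|B_t|=\lambda$, and color $0$ if $|\lambda\setminus B_t|=\lambda$. Every $t\in T$ has at least one color.

\emph{Step 1: the color is unique and sequentially continuous.} Let $t_n,t_n'\in T$, where $(t_n)$ and $(t'_n)$ converge to the same point of $\mathbf I^Y$. We claim that it is impossible that all $t_n$ have color $1$ and all $t_n'$ have color $0$. Otherwise the pair
\[
\left(\textstyle\bigcup_n\{t_n\}\times B_{t_n},\ \bigcup_n\{t'_n\}\times(\lambda\setminus B_{t'_n})\right)
\]
is linked by Lemma~\ref{lem:linked}(a), contrary to \eqref{eq:nolink}. Taking both sequences constant and equal to $t$, we see that no $t\in T$ has both colors. Let $m(t)$ be the color of $t$.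

\emph{Step 2: $m$ is constant on $T$.} Fix $s\in S$ and put $I_i=\{r\in\mathbf I:m(r\chi_s)=i\}$ for $i=0,1$. These two sets partition $\mathbf I$. Both are closed: if $r_n\in I_i$, $r_n\to r$ and $r\in I_{1-i}$, then $(r_n\chi_s)_n$ and the constant sequence $r\chi_s$ both converge to $r\chi_s$, contrary to Step~1. Since $\mathbf I$ is connected, one of $I_0,I_1$ is empty, and $m(r\chi_s)=m(0\chi_s)=m(0)$ for all $r$. As $s$ was arbitrary, $m(t)=m(0)$ for all $t\in T$.

\emph{Step 3: the exceptional set is small.} Replacing $W$ by $X\setminus W$ if necessary, we may assume that $m$ is constantly $1$; we show that $|D\setminus B|<\lambda$. Steps 1 and 2 give only that $D\setminus B$ has fewer than $\lambda$ points in each column, and there may be $\kappa$ columns. This is where the pairs of Lemma~\ref{lem:linked}(b) are needed. Suppose that $|D\setminus B|\ge\lambda$ and choose $P\subset D\setminus B$ with $|P|=\lambda$. Since $|B_t|=\lambda$ for every $t\in T$, the pair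
\[
\left(P,\ \textstyle\bigcup_{(t,e)\in P}\{t\}\times B_t\right)
\]
is linked by Lemma~\ref{lem:linked}(b). Its first set lies in $D\setminus B$ and its second in $B$, contrary to \eqref{eq:nolink}.

Thus, for the original $W$, $|B|<\lambda$ or $|D\setminus B|<\lambda$. Since $|D|\le\kappa$, there are at most $\kappa^\lambda=\kappa$ subsets of $D$ of size less than $\lambda$, and hence at most $\kappa$ possibilities for $B$. As $W=\overline B$ by Lemma~\ref{lem:psi}(b), there are at most $\kappa$ clopen sets.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Proposition~\ref{prop:few}, $|C(X,\mathbf D)|\le\kappa$. A map into $\mathbf D^\tau$ is continuous if and only if its coordinates are, so by \eqref{eq:card} and Lemma~\ref{lem:many}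
\[
|C(X,\mathbf D^\tau)|=|C(X,\mathbf D)|^\tau\le\kappa^\tau=\kappa<|C(X,\mathbf I)| .
\]
Part (i) is the case $\tau=\omega$. For (ii), let $Z$ have a clopen base and $w(Z)\le\tau$. Then $Z$ has a base $\mathcal B$ of clopen sets with $|\mathcal B|\le\tau$, because every base contains a base of cardinality $w(Z)$ if $w(Z)$ is infinite, and $Z$ is a finite discrete space if $w(Z)$ is finite. The characteristic functions of the members of $\mathcal B$ define an embedding of $Z$ into $\mathbf D^\tau$ (add constant coordinates if there are fewer than $\tau$). Hence $|C(X,Z)|\le|C(X,\mathbf D^\tau)|\le\kappa$. On the other hand, composing with an embedding $\mathbf I\to Z'$ gives $|C(X,Z')|\ge|C(X,\mathbf I)|>\kappa$. So there is no map of $C(X,Z)$ onto $C(X,Z')$.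
\end{proof}

\begin{remark}
Since $|C(X,\mathbf D^\omega)|\le|C(X,\mathbf D^\tau)|<|C(X,\mathbf I)|$, condition (2) of Theorem~\ref{thm:B} fails, and so $\dim X>0$. One can see two disjoint zero-sets that no clopen set separates. Let $s\in S$ and consider $f_s$, the function of Lemma~\ref{lem:many} with $y=s$. Its zero-set contains the whole column over $0$, and $f_s^{-1}(1)$ contains the whole column over $\chi_s$. A clopen set separating these two zero-sets would contain one of the two columns and miss the other, so the color in the proof of Proposition~\ref{prop:few} would not be constant.
\end{remark}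

\begin{thebibliography}{9}

\bibitem{engelking}
Engelking, \emph{General Topology}.

\bibitem{source}
\emph{Some Criteria For $Cp(X)$ To Be An $L\Sigma(\leq \omega)$-Space},
\url{https://projecteuclid.org/journalArticle/Download?urlId=10.1216\%2FRMJ-2013-43-1-373}
(doi:10.1216/rmj-2013-43-1-373).

\end{thebibliography}

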